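
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Formally normal Hessenberg operators that are not subnormal}


\begin{abstract}
Let $(P_n)_{n\ge0}$ be polynomials with $P_0\equiv1$ and $\deg P_n=n$, declared to be orthonormal, and let $D$ be multiplication by $z$ on $\mathbb C[z]$ in the resulting Hilbert space. We construct such a sequence for which $D$ is formally normal but not subnormal. The matrix of $D$ is built column by column, and the subdiagonal entries can be taken so large that no nonzero polynomial lies in the domain of $(D^k)^*$ for any $k\ge2$. In the opposite direction, if $D$ is formally normal and $D^*$ maps some nonzero polynomial of degree at most $1$ to a polynomial, then $D$ is subnormal; degree $1$ cannot be replaced by degree $2$.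
\end{abstract}

\section{The question and the results}

Let $(P_n)_{n\ge 0}$ be polynomials in one complex variable with $P_0\equiv 1$ and $\deg P_n=n$ for all $n$. They form a basis of $\mathbb C[z]$, so there is a unique inner product on $\mathbb C[z]$ making them orthonormal. Let $\mathcal H$ be the completion of $\mathbb C[z]$. The \emph{Hessenberg operator} of $(P_n)$ is the operator $D$ in $\mathcal H$ with
\[
\operatorname{dom}(D)=\mathbb C[z],\qquad (Dp)(z)=zp(z).
\]
It is densely defined and possibly unbounded. Its matrix $m_{ij}=\langle DP_j,P_i\rangle$ vanishes for $i>j+1$, because $zP_j$ has degree $j+1$. Inner products are linear in the first variable.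

A densely defined operator $A$ in a Hilbert space $\mathcal L$ is \emph{formally normal} if $\operatorname{dom}(A)\subset\operatorname{dom}(A^*)$ and $\|Ax\|=\|A^*x\|$ for all $x\in\operatorname{dom}(A)$. It is \emph{subnormal} if there are a Hilbert space $\mathcal K\supset\mathcal L$ (possibly $\mathcal K=\mathcal L$, with $\mathcal L$ closed in $\mathcal K$ and carrying the inherited inner product) and a normal operator $N$ in $\mathcal K$ that extends $A$.

For Hessenberg operators, subnormality says that the $P_n$ are orthogonal polynomials in the usual sense: $D$ is subnormal if and only if there is a Borel measure $\mu$ on $\mathbb C$ with $\int\overline{P_n}P_m\,d\mu=\delta_{nm}$ for all $n,m$. Given $\mu$, multiplication by $z$ in $L^2(\mu)$ is a normal extension of $D$; given a normal extension with spectral measure $E$, take $\mu=\langle E(\cdot)1,1\rangle$. (We use this fact only for motivation.) Formal normality, by contrast, compares only $D$ with $D^*$; it says that $M^*M=MM^*$ entrywise for $M=(m_{ij})$. Does this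 first-order identity produce a measure?

The simplest cases suggest that it does. If $D$ is bounded and formally normal, its closure is a bounded normal operator. If $D$ is symmetric, so that $M$ is Hermitian and tridiagonal, then $D$ has a self-adjoint extension in a possibly larger space and is subnormal. There exist formally normal operators which are not subnormal, but a Hessenberg operator is special: its domain is invariant and is generated by the single vector $1$. The source \cite{source} of the question says: ``Although we know that there exist formally normal operators which are not subnormal, we do not know whether this is possible in the case of Hessenberg operators.'' It is possible.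

\begin{theorem}\label{thm:main}
There is a sequence $(P_n)_{n\ge0}$ with $P_0\equiv1$ and $\deg P_n=n$ whose Hessenberg operator is formally normal but not subnormal.
\end{theorem}

The reason is that formal normality controls $D$ but not $D^2$. A subnormal $D$ satisfies $1\in\operatorname{dom}((D^2)^*)$, and we arrange that this fails. The same construction gives the worst possible failure, for all powers simultaneously and with an arbitrary diagonal.

\begin{theorem}\label{thm:powers}
Let $d_n\in\mathbb C$ and $\rho_n\ge0$ $(n\ge0)$ be arbitrary. There is a formally normal Hessenberg operator $D$ with $\langle DP_n,P_n\rangle=d_n$ and $\langle DP_n,P_{n+1}\rangle\ge\rho_n$ for all $n$, and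
\[
\operatorname{dom}\bigl((D^k)^*\bigr)\cap\mathbb C[z]=\{0\}\qquad\text{for every }k\ge2 .
\]
\end{theorem}

For $k=1$ the situation is the opposite: $\mathbb C[z]\subset\operatorname{dom}(D^*)$ by formal normality.

In the examples that we construct for these two theorems, every row of $M$ has infinitely many nonzero entries. The next theorem shows that this is no accident for the first two rows.

\begin{theorem}\label{thm:rigid}
\begin{enumerate}
\item[(i)] If $D$ is formally normal and $D^*p\in\mathbb C[z]$ for some nonzero polynomial $p$ of degree at most $1$, then $D$ is subnormal.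
\item[(ii)] The bound $1$ is sharp: there are a formally normal, non-subnormal Hessenberg operator $D$ and a polynomial $r$ of degree $2$ with $D^*(rf)=zrf$ for all $f\in\mathbb C[z]$.
\end{enumerate}
In particular, if $D$ is formally normal and not subnormal, then row $0$ of its matrix has infinitely many nonzero entries, as does every nontrivial linear combination of rows $0$ and $1$.
\end{theorem}

The last statement follows from (i) because $D^*P_i=\sum_j\overline{m_{ij}}P_j$ (Lemma~\ref{lem:matrix} below): for $p=\xi_0P_0+\xi_1P_1$ the coefficients of $D^*p$ are the conjugates of the entries of $\overline{\xi_0}\,(\text{row }0)+\overline{\xi_1}\,(\text{row }1)$.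

Section~\ref{sec:prelim} contains two lemmas. Theorems~\ref{thm:main} and~\ref{thm:powers} are proved in Sections~\ref{sec:construction} and~\ref{sec:powers}, and the two parts of Theorem~\ref{thm:rigid} in Sections~\ref{sec:rigid} and~\ref{sec:sharp}.

\section{Two lemmas}\label{sec:prelim}

The first lemma expresses formal normality in terms of the matrix. It holds for every Hessenberg operator.

\begin{lemma}\label{lem:matrix}
A Hessenberg operator $D$ with matrix $M=(m_{ij})$ is formally normal if and only if every row of $M$ is in $\ell^2$ and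
\begin{equation}\label{eq:FN}
\sum_k \overline{m_{ki}}\,m_{kj}=\sum_k m_{ik}\overline{m_{jk}}\qquad\text{for all }i,j\ge0.
\end{equation}
In that case $D^*P_i=\sum_j\overline{m_{ij}}P_j$ and, for all $f,g\in\mathbb C[z]$,
\begin{equation}\label{eq:polar}
\langle Df,Dg\rangle=\langle D^*f,D^*g\rangle .
\end{equation}
\end{lemma}

\begin{proof}
For $q=\sum_jq_jP_j\in\mathbb C[z]$ we have $\langle Dq,P_i\rangle=\sum_jq_jm_{ij}$. As a functional of $q$ this is bounded with respect to $\|q\|$ exactly when row $i$ is in $\ell^2$. Hence $P_i\in\operatorname{dom}(D^*)$ if and only if row $i$ is in $\ell^2$, and then $D^*P_i=\sum_j\overline{m_{ij}}P_j$. Suppose that all rows are in $\ell^2$. The two sides of \eqref{eq:FN} are $\langle DP_j,DP_i\rangle$ and $\langle D^*P_j,D^*P_i\rangle$, so \eqref{eq:FN} for all $i,j$ is the same as \eqref{eq:polar} for all $f,g$. By polarization this is equivalent to $\|Df\|=\|D^*f\|$ for all $f\in\mathbb C[z]$.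
\end{proof}

Conversely, we may prescribe $M$ instead of $(P_n)$. Let $M=(m_{ij})_{i,j\ge0}$ be a complex matrix with $m_{ij}=0$ for $i>j+1$ and $a_j:=m_{j+1,j}>0$. Put $P_0=1$ and
\[
P_{n+1}=a_n^{-1}\Bigl(zP_n-\sum_{k\le n}m_{kn}P_k\Bigr).
\]
Then $\deg P_n=n$ and $DP_n=\sum_{k\le n+1}m_{kn}P_k$, so $M$ is the matrix of the Hessenberg operator of $(P_n)$.

For the second lemma we recall that a normal operator $N$ satisfies $\operatorname{dom}(N)=\operatorname{dom}(N^*)$ and $\|Nx\|=\|N^*x\|$ there. By the spectral theorem $\operatorname{dom}(N^k)=\operatorname{dom}(N^{*k})$ and $\|N^kx\|=\|N^{*k}x\|$ for all $k$, and $NN^*x=N^*Nx$ for $x\in\operatorname{dom}(N^2)$. Eigenvectors for distinct eigenvalues are orthogonal.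

\begin{lemma}\label{lem:subnormal}
Let $N$ be a normal extension of $D$ in $\mathcal K\supset\mathcal H$.
\begin{enumerate}
\item[(a)] $|\langle z^kq,p\rangle|\le\|z^kp\|\,\|q\|$ for all $p,q\in\mathbb C[z]$ and $k\ge1$. Hence $\mathbb C[z]\subset\operatorname{dom}((D^k)^*)$.
\item[(b)] If $D$ is also formally normal, then $N^*f=D^*f$ for all $f\in\mathbb C[z]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $D$ maps $\mathbb C[z]$ into itself, $\mathbb C[z]\subset\operatorname{dom}(N^k)$ and $N^kq=z^kq$. So $|\langle z^kq,p\rangle|=|\langle q,N^{*k}p\rangle|\le\|q\|\,\|N^{*k}p\|=\|q\|\,\|N^kp\|=\|q\|\,\|z^kp\|$.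

(b) For $g\in\mathbb C[z]$ we have $\langle N^*f,g\rangle=\langle f,Ng\rangle=\langle f,Dg\rangle=\langle D^*f,g\rangle$, so $D^*f$ is the orthogonal projection of $N^*f$ to $\mathcal H$. Moreover $\|N^*f\|=\|Nf\|=\|Df\|=\|D^*f\|$. A vector with the same norm as its projection equals it.
\end{proof}

\section{The construction}\label{sec:construction}

\subsection{The first three columns by hand}\label{sec:hand}

We look for $M$ with zero diagonal and $a_0=\sqrt2$. The equation \eqref{eq:FN} for $i=j=0$ reads $a_0^2=\sum_{k\ge1}|m_{0k}|^2$: row $0$ has a budget of $2$ to be spent on the entries $m_{01},m_{02},\dots$. A tridiagonal matrix spends everything on $m_{01}$. Then row $0$ has only finitely many nonzero entries, and by Theorem~\ref{thm:rigid}(i) the operator is subnormal if it is formally normal. So we spend only half and set $m_{01}=1$.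

With $A_1=\begin{pmatrix}0&1\\ \sqrt2&0\end{pmatrix}$ and $a_1$ not yet fixed, consider the left side of \eqref{eq:FN} minus the part $k\le1$ of the right side, for $i,j\le1$. This is
\[
C_1=A_1^*A_1+\begin{pmatrix}0&0\\0&a_1^2\end{pmatrix}-A_1A_1^*=\begin{pmatrix}1&0\\0&a_1^2-1\end{pmatrix}.
\]
The later columns must supply it: \eqref{eq:FN} requires $C_1=\sum_{k\ge2}\binom{m_{0k}}{m_{1k}}\binom{m_{0k}}{m_{1k}}^*$. So $C_1$ must be positive semidefinite, and it is positive definite once $a_1>1$; there is no upper bound on $a_1$. In column $2$ we again spend half of the remaining budget $1$ of row $0$: $m_{02}=1/\sqrt2$, $m_{12}=0$. This choice does not depend on $a_1$. Now $zP_1=P_0+a_1P_2$, $\langle zP_0,1\rangle=0$ and $\langle zP_2,1\rangle=m_{02}$, so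
\[
\langle z^2P_1,1\rangle=a_1m_{02}=a_1/\sqrt2 ,
\]
which we can make as large as we like. Formal normality does not see this product. Continuing with $m_{22}=0$ and $a_1>1$, we get in the same way
\[
A_2=\begin{pmatrix}0&1&\tfrac1{\sqrt2}\\ \sqrt2&0&0\\0&a_1&0\end{pmatrix},\qquad
C_2=\begin{pmatrix}\tfrac12&0&-a_1\\0&a_1^2-1&\tfrac1{\sqrt2}\\-a_1&\tfrac1{\sqrt2}&\tfrac12-a_1^2+a_2^2\end{pmatrix},
\]
and $C_2$ is positive definite exactly when $a_2^2>3a_1^2-\frac12+\frac1{2(a_1^2-1)}$: again only a lower bound, on an entry that appears only in the corner. Repeating this, we can make $|\langle z^2P_n,1\rangle|\ge1$ for infinitely many $n$, which is incompatible with $1\in\operatorname{dom}((D^2)^*)$. We must still make sure that all budgets are spent completely in the limit, for every row and also for the off-diagonal equations.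

\subsection{The defect matrices}

For a Hermitian matrix, ``$>0$'' means positive definite; $e_i$ are standard unit vectors and $v^*$ is the conjugate transpose. Let $A_n=(m_{ij})_{0\le i,j\le n}$, $d_n=m_{nn}$ and, for $n\ge1$, $v_n=(m_{0n},\dots,m_{n-1,n})^T\in\mathbb C^n$. Thus
\[
A_n=\begin{pmatrix}A_{n-1}&v_n\\ a_{n-1}e_{n-1}^*&d_n\end{pmatrix}.
\]
Define the defect matrix
\[
C_n:=A_n^*A_n-A_nA_n^*+a_n^2e_ne_n^*\in\mathbb C^{(n+1)\times(n+1)}.
\]
Column $j\le n$ of $M$ is supported in rows $\le n+1$, and the only nonzero entry of row $n+1$ in columns $\le n$ is $a_n$, in column $n$. Hence, for $i,j\le n$,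
\begin{equation}\label{eq:defect}
(C_n)_{ij}=G_{ij}-\sum_{k=0}^n m_{ik}\overline{m_{jk}},\qquad G_{ij}:=\sum_k\overline{m_{ki}}\,m_{kj},
\end{equation}
so $C_n$ measures by how much \eqref{eq:FN} fails if the right side is cut off after column $n$. Passing from $n-1$ to $n$ subtracts one more term, so for $n\ge1$
\begin{equation}\label{eq:recursion}
C_n=\begin{pmatrix}C_{n-1}-v_nv_n^*&w_n\\ w_n^*&\gamma_n+a_n^2\end{pmatrix},
\end{equation}
where $w_n\in\mathbb C^n$, $\gamma_n\in\mathbb R$ and the upper left $n\times n$ block depend only on $A_n$, not on $a_n$; this is clear from the definition of $C_n$. We want $(C_n)_{ij}\to0$ for all $i,j$. For this we use two free choices: $v_n$, which lowers the previous defect by a rank one matrix, and $a_n$, which influences only the last diagonal entry of $C_n$.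

\subsection{The scheme}\label{sec:scheme}

At each step we halve one diagonal entry of the defect, using each index infinitely often. Fix targets $t_n\in\{0,\dots,n-1\}$, $n\ge1$, in blocks: put
\[
s_r=1+\tfrac{r(r-1)}2,\qquad t_{s_r+j}=j\qquad(r\ge1,\ 0\le j\le r-1).
\]
Block $r$ consists of the $r$ indices $s_r,\dots,s_{r+1}-1$, and in it the targets $0,1,\dots,r-1$ occur in order. The numbers $d_n\in\mathbb C$ are arbitrary. Start with $A_0=(d_0)$ and any $a_0>0$, so $C_0=(a_0^2)>0$. For $n\ge1$, given $A_{n-1}$ and $a_{n-1}$ with $C_{n-1}>0$, let $t=t_n$ and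
\begin{equation}\label{eq:vn}
v_n:=\frac{C_{n-1}e_t}{\sqrt{2(C_{n-1})_{tt}}} .
\end{equation}
This determines $A_n$. Then choose $a_n>0$ with $C_n>0$; we call such an $a_n$ \emph{admissible}.

\begin{proposition}\label{prop:scheme}
If $a_0,\dots,a_{n-1}$ are admissible, there is a threshold $\theta_n\ge0$, depending only on $A_n$, such that every $a_n>\theta_n$ is admissible. So the scheme never stops. Whatever admissible choices are made, the resulting Hessenberg operator is formally normal.
\end{proposition}

\begin{proof}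
Take $\theta_0=0$. Let $n\ge1$ and $C:=C_{n-1}>0$. By the Cauchy--Schwarz inequality for the inner product defined by $C$,
\[
|v_n^*x|^2=\frac{|e_t^*Cx|^2}{2C_{tt}}\le\tfrac12\,x^*Cx\qquad(x\in\mathbb C^n),
\]
so $C-v_nv_n^*\ge\frac12C>0$. (The factor $\frac12$ keeps the defect invertible.) By \eqref{eq:recursion} and the Schur complement, $C_n>0$ holds if and only if $a_n^2>w_n^*(C-v_nv_n^*)^{-1}w_n-\gamma_n$. The right side depends only on $A_n$, which gives $\theta_n$.

Fix $i$. By \eqref{eq:recursion}, $(C_n)_{ii}>0$ is nonincreasing for $n\ge i$. When $t_n=i$, the entry $(v_nv_n^*)_{ii}$ equals $\frac12(C_{n-1})_{ii}$, so $(C_n)_{ii}=\frac12(C_{n-1})_{ii}$. Since $t_n=i$ infinitely often, $(C_n)_{ii}\to0$. As $C_n>0$, also $|(C_n)_{ij}|^2\le(C_n)_{ii}(C_n)_{jj}\to0$. By \eqref{eq:defect}, $\sum_{k\le n}m_{ik}\overline{m_{jk}}\to G_{ij}$ for all $i,j$. For $i=j$ this says that the rows are in $\ell^2$; in general it is \eqref{eq:FN}. Lemma~\ref{lem:matrix} applies.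
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Run the scheme. For $n\ge1$, expanding $zP_n$ and using $\langle zP_k,1\rangle=m_{0k}$,
\[
\langle z^2P_n,1\rangle=\sum_{k\le n+1}m_{0k}m_{kn}=b_n+a_n\,m_{0,n+1},\qquad b_n:=\sum_{k\le n}m_{0k}m_{kn},
\]
where $b_n$ depends only on $A_n$. Suppose $t_{n+1}=0$. By \eqref{eq:vn}, $m_{0,n+1}=(v_{n+1})_0=\sqrt{(C_n)_{00}/2}=:c_n>0$, and by \eqref{eq:recursion} this number does not depend on $a_n$. So when $a_n$ is chosen, $b_n$ and $c_n$ are known, and we may require $a_n\ge(1+|b_n|)/c_n$ in addition to $a_n>\theta_n$. Then $|\langle z^2P_n,1\rangle|\ge a_nc_n-|b_n|\ge1$.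

This happens for infinitely many $n$, so $\sum_n|\langle z^2P_n,1\rangle|^2=\infty$ and the functional $q\mapsto\langle z^2q,1\rangle$ on $\mathbb C[z]$ is not bounded with respect to $\|\cdot\|$. By Lemma~\ref{lem:subnormal}(a) with $k=2$ and $p=1$, $D$ is not subnormal. By Proposition~\ref{prop:scheme} it is formally normal. \qed

\section{All powers fail}\label{sec:powers}

We now prove Theorem~\ref{thm:powers}. For $\langle z^2P_n,1\rangle$ it was enough to make $a_n$ large at the single indices $n$ with $t_{n+1}=0$. For a general polynomial $p=\sum_i\xi_iP_i$ in place of $1$, the term of $\langle z^2P_n,p\rangle$ that we can make large is $a_n\sum_i\overline{\xi_i}m_{i,n+1}$, and the sum may vanish for a given $n$. We use a whole block: the columns belonging to block $r$, truncated to their first $r$ entries, turn out to be a basis of $\mathbb C^r$, so they cannot all be orthogonal to $\xi$.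

Run the scheme with the given $d_n$ and with $a_n\ge\rho_n$, and with further lower bounds on $a_n$ as follows.

\medskip
\emph{The entries of $M^k$.} Let $n\ge1$ and $2\le k\le n+2$, and put $l=n+2-k\in\{0,\dots,n\}$. Then $z^{k-2}P_l=\sum_{h\le n}\chi_hP_h$. Its coefficients $\chi_h$ involve only columns $\le n-1$ of $M$, hence depend only on $A_n$, and $\chi_n=\pi_{k,n}:=a_l\cdots a_{n-1}>0$ (the empty product is $1$). For $h,i\le n$ we have $\langle z^2P_h,P_i\rangle=\sum_{g\le h+1}m_{ig}m_{gh}$. For $h<n$ this depends only on $A_n$. For $h=n$ it is a quantity depending only on $A_n$, plus $m_{i,n+1}a_n$. Therefore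
\begin{equation}\label{eq:power}
\langle z^kP_{n+2-k},P_i\rangle=\beta^{(k)}_{i,n}+\pi_{k,n}\,a_n\,m_{i,n+1}\qquad(i\le n),
\end{equation}
where $\beta^{(k)}_{i,n}$ and $\pi_{k,n}$ depend only on $A_n$.

\medskip
\emph{The columns of a block.} Let $r\ge3$, so that $r\le\frac{r(r-1)}2=s_r-1$. For $n\ge s_r-1$ let $\Gamma_n$ be the upper left $r\times r$ corner of $C_n$, and for $n\ge s_r$ let $u_n\in\mathbb C^r$ consist of the first $r$ entries of $v_n$. By \eqref{eq:vn} and \eqref{eq:recursion}, for $n=s_r+j$ with $0\le j<r$,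
\[
u_n=\frac{\Gamma_{n-1}e_j}{\sqrt{2(\Gamma_{n-1})_{jj}}},\qquad\Gamma_n=\Gamma_{n-1}-u_nu_n^*.
\]
So all of $u_{s_r},\dots,u_{s_r+r-1}$ are determined by $\Gamma:=\Gamma_{s_r-1}$. Since $r\le s_r-1$, the corner $\Gamma$ lies in the upper left $(s_r-1)\times(s_r-1)$ block of $C_{s_r-1}$ and is therefore determined by $A_{s_r-1}$. This is where $r\ge3$ is used. Moreover $u_{s_r+j}$ is a positive multiple of
\[
\Gamma_{s_r+j-1}e_j=\Gamma e_j-\sum_{i<j}u_{s_r+i}\,(u_{s_r+i}^*e_j).
\]
Hence, by induction on $j$, the vectors $u_{s_r},\dots,u_{s_r+j}$ span the same space as $\Gamma e_0,\dots,\Gamma e_j$. As $\Gamma>0$ is invertible, $u_{s_r},\dots,u_{s_r+r-1}$ is a basis of $\mathbb C^r$. Let $U_r$ be the matrix with these columns and $\sigma_r>0$ its smallest singular value. Both are determined by $A_{s_r-1}$.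

\medskip
\emph{The choice of $a_n$.} Let $n+1$ be in block $r\ge3$, so $n\ge s_r-1\ge r$. When $a_n$ is chosen, $A_n$ and $\sigma_r$ are known. With $\beta_n^{(k)}=(\beta^{(k)}_{i,n})_{0\le i<r}$, require
\[
\|\beta_n^{(k)}\|\le\frac{\sigma_r}{2\sqrt r}\,\pi_{k,n}a_n\quad\text{and}\quad \pi_{k,n}a_n\ge \frac2{\sigma_r}\qquad\text{for }2\le k\le n+2 .
\]
These are finitely many lower bounds on $a_n$, depending only on $A_n$.

\medskip
\emph{Conclusion.} By Proposition~\ref{prop:scheme}, $D$ is formally normal, and the conditions on $\langle DP_n,P_n\rangle$ and $\langle DP_n,P_{n+1}\rangle$ hold by construction. Fix $k\ge2$ and $0\ne p=\sum_{i<m}\xi_iP_i$. Let $r\ge\max(3,k,m)$ and regard $\xi$ as a vector in $\mathbb C^r$. For every $n$ with $n+1$ in block $r$ we have $n\ge r\ge k$, so \eqref{eq:power} applies for all $i<r$. Let $Y$ be the $r\times r$ matrix with columns $\bigl(\langle z^kP_{n+2-k},P_i\rangle\bigr)_{i<r}$ for these $n$. By \eqref{eq:power}, $Y=(U_r+F)\Delta$, where $\Delta$ is diagonal with entries $\pi_{k,n}a_n\ge2/\sigma_r$,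 and the columns $\beta^{(k)}_n/(\pi_{k,n}a_n)$ of $F$ have norm at most $\sigma_r/(2\sqrt r)$. So the operator norm of $F$ is at most its Hilbert--Schmidt norm, hence at most $\sigma_r/2$. Since $\langle z^kP_{n+2-k},p\rangle=\sum_i\overline{\xi_i}\langle z^kP_{n+2-k},P_i\rangle$,
\[
\sum_{n+1\in\text{block }r}|\langle z^kP_{n+2-k},p\rangle|^2=\|Y^*\xi\|^2=\|\Delta(U_r+F)^*\xi\|^2\ge\Bigl(\frac2{\sigma_r}\Bigr)^2\Bigl(\sigma_r-\frac{\sigma_r}2\Bigr)^2\|\xi\|^2=\|p\|^2 .
\]
Summing over all $r\ge\max(3,k,m)$ gives $\sum_l|\langle z^kP_l,p\rangle|^2=\infty$, that is, $p\notin\operatorname{dom}((D^k)^*)$. \qed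

\section{Rigidity: circles, lines, and a line with one extra point}\label{sec:rigid}

We prove Theorem~\ref{thm:rigid}(i). Let $D$ be formally normal, $p\ne0$ a polynomial with $\deg p\le1$, and $q:=D^*p\in\mathbb C[z]$.

It helps to know what to expect. Suppose $D$ were subnormal with measure $\mu$. By Lemma~\ref{lem:subnormal}(b), applied to multiplication by $z$ in $L^2(\mu)$, we would have $\bar z\,p(z)=q(z)$ for $\mu$-almost all $z$. So off the zeros of $p$ the measure lives on the set $\bar z=R(z)$ with $R:=q/p$. Conjugating, $z=\bar R(\bar z)=\bar R(R(z))$ there, where $\bar R$ has the conjugated coefficients. This should force $\bar R\circ R=\mathrm{id}$, so that $R$ is a M\"obius map and $\{\bar z=R(z)\}$ is a circle or a line; the zero of $p$ may carry an additional atom. We have no measure, but each step has an algebraic counterpart. First we show $\bar R\circ R=\mathrm{id}$. Then, up to an affine change, $D$ is a restriction of a multiple of a unitary operator (circle), or symmetric (line), or a restriction of the direct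 sum of a symmetric operator and a one-dimensional summand (line and point).

\subsection{The identity $\bar R\circ R=\mathrm{id}$}

For $x\in\mathbb C[z]$ with $y:=D^*x\in\mathbb C[z]$ and all $g\in\mathbb C[z]$, \eqref{eq:polar} gives
\[
\langle D^*(zx),g\rangle=\langle Dx,Dg\rangle=\langle D^*x,D^*g\rangle=\langle y,D^*g\rangle=\langle zy,g\rangle ,
\]
so $D^*(zx)=zy$. Iterating, $D^*(pf)=qf$ for all $f\in\mathbb C[z]$, that is,
\begin{equation}\label{eq:pq}
\langle pf,zg\rangle=\langle qf,g\rangle\qquad(f,g\in\mathbb C[z]).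
\end{equation}

\emph{$R=q/p$ is not constant.} If $q=cp$, then \eqref{eq:pq} gives $\langle pf,(z-\bar c)g\rangle=0$ for all $f,g$, and $f=z-\bar c$, $g=p$ gives $(z-\bar c)p=0$, a contradiction.

\emph{$\bar R\circ R=\mathrm{id}$.} Let $m=\max(\deg p,\deg q)$. Applying the conjugate of \eqref{eq:pq}, $\langle zg,pf\rangle=\langle g,qf\rangle$, $j$ times, we get $\langle z^jg,p^mf\rangle=\langle g,q^jp^{m-j}f\rangle$ for $0\le j\le m$. Hence for $u=\sum_{j\le m}u_jz^j$
\[
\langle ug,p^mf\rangle=\langle g,u^\sharp f\rangle,\qquad u^\sharp:=\sum_{j\le m}\overline{u_j}\,q^jp^{m-j}=p^m\,\bar u(R).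
\]
We evaluate $\langle pg,zp^m\rangle$ in two ways. With $u=p$ and $f=z$ it is $\langle g,zp^\sharp\rangle$. By \eqref{eq:pq} it is $\langle qg,p^m\rangle$, which with $u=q$ and $f=1$ is $\langle g,q^\sharp\rangle$. As $g$ is arbitrary, $zp^\sharp=q^\sharp$, i.e.\ $z\,\bar p(R)=\bar q(R)$. Since $R$ is nonconstant, $\bar p(R)\not\equiv0$, and dividing gives $\bar R(R(z))=z$. Degrees of rational functions multiply under composition and $\bar R$ has the same degree as $R$, so $(\deg R)^2=1$ and $R$ is a M\"obius map.

So far $\deg p\le 1$ was not used.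

\subsection{The circle: $R$ is not affine}

Write $R(z)=\frac{az+b}{z+e}$. Then
\[
\bar R(R(z))=\frac{(|a|^2+\bar b)z+\bar ab+\bar be}{(a+\bar e)z+b+|e|^2}=z
\]
forces $a+\bar e=0$ and $|a|^2+\bar b=b+|e|^2$. So $e=-\bar a$ and $b\in\mathbb R$. With $\gamma=\bar a$ and $\rho=b+|a|^2\in\mathbb R$ this reads
\[
R(z)=\bar\gamma+\frac{\rho}{z-\gamma},\qquad \rho\ne0 .
\]
As $q=pR$ is a polynomial, $z-\gamma$ divides $p$. Since $\deg p\le1$, $p$ is a multiple of $z-\gamma$, and $D^*(pf)=qf$ becomes $D^*((z-\gamma)f)=\bar\gamma(z-\gamma)f+\rho f$. For $T:=D-\gamma$ this says $T^*Tf=\rho f$, so $\|Tf\|^2=\rho\|f\|^2$ for all $f\in\mathbb C[z]$. Hence $T$ and $D$ are bounded. By continuity $\|\bar Dx\|=\|D^*x\|$ for all $x\in\mathcal H$, so the closure $\bar D$ is a bounded normal operator and $D$ is subnormal.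

\subsection{The line: $R(z)=az+b$}

Now $\bar R(R(z))=|a|^2z+\bar ab+\bar b$, so $|a|=1$ and $\bar ab+\bar b=0$, i.e.\ $b=-a\bar b$. Choose $\kappa$ with $\kappa^2=a$, put $\tau=\bar b/2$, and let
\[
T:=\kappa(D-\tau)\quad\text{on }\mathbb C[z].
\]
Then $T$ is formally normal, because $|\kappa|=1$, $\|Dx\|=\|D^*x\|$ and $\operatorname{Re}\bar\tau\langle Dx,x\rangle=\operatorname{Re}\tau\langle D^*x,x\rangle$. If $T$ has a normal extension, so has $D=\bar\kappa T+\tau$. Moreover
\[
T^*(pf)=\bar\kappa(az+b-\bar\tau)pf=\kappa(z-\tau)pf=T(pf)\qquad(f\in\mathbb C[z]);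
\]
indeed $\bar\kappa a=\kappa$, and $\bar\kappa(b-\bar\tau)=\bar\kappa b/2=-\bar\kappa a\bar b/2=-\kappa\tau$.

\emph{$T^*-T$ has rank at most one.} Let $X:=T^*-T$ on $\mathbb C[z]$. Then $X(pf)=0$ and
\[
\langle Xg,h\rangle=\langle g,Th\rangle-\langle g,T^*h\rangle=-\langle g,Xh\rangle\qquad(g,h\in\mathbb C[z]).
\]
Let $V=\overline{p\,\mathbb C[z]}$ and let $Q$ be the orthogonal projection onto $V^\perp$. The space $Q\mathbb C[z]$ is dense in $V^\perp$ and is a quotient of $\mathbb C[z]/p\,\mathbb C[z]$, so $Q\mathbb C[z]=V^\perp$ and $\dim V^\perp\le\deg p\le1$. Since $\langle Xg,pf\rangle=-\langle g,X(pf)\rangle=0$, we have $X\mathbb C[z]\subset V^\perp$. If $g\in\mathbb C[z]\cap V$, then $\langle Xg,h\rangle=-\langle g,Xh\rangle=0$ for all $h\in\mathbb C[z]$, so $Xg=0$. Thus $Xg$ depends only on $Qg$, and since $X$ is skew and $\dim V^\perp\le1$,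
\[
Xg=Kg,\qquad K:=i\eta\,Q,\quad\eta\in\mathbb R .
\]

\emph{The case $K=0$.} Then $T$ is symmetric. Every symmetric operator $T$ has a self-adjoint extension in a larger space, because $T\oplus(-T)$ has equal deficiency indices. So $T$, and hence $D$, is subnormal.

\emph{The case $K\ne0$.} Let $V^\perp=\mathbb Cw$. We show that $w$ splits off as a normal summand; note that $w$ need not be a polynomial. Put $S:=T+\frac12K$ on $\mathbb C[z]$, so that
\[
T=S-\tfrac12K,\qquad T^*|_{\mathbb C[z]}=S+\tfrac12K .
\]
As $K^*=-K$, we get $\langle g,Sh\rangle=\langle T^*g,h\rangle-\frac12\langle Kg,h\rangle=\langle Sg,h\rangle$, so $S$ is symmetric. Inserting these expressions into $\langle Tg,Th\rangle=\langle T^*g,T^*h\rangle$ leaves only the mixed terms, $\langle Sg,Kh\rangle+\langle Kg,Sh\rangle=0$, that is, $\langle Sg,Kh\rangle=\langle g,KSh\rangle$ for all $g,h\in\mathbb C[z]$. Hence $Kh\in\operatorname{dom}(S^*)$ and $S^*Kh=KSh$, or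
\[
S^*Qh=QSh\qquad(h\in\mathbb C[z]).
\]
Choosing $h$ with $Qh=w$ shows $S^*w\in\mathbb Cw$, say $S^*w=\theta w$, and therefore $QSh=\theta Qh$ for all $h$. Here $\theta$ is real: for $Qh=w$,
\[
\theta\|w\|^2=\langle QSh,w\rangle=\langle Sh,w\rangle=\langle h,S^*w\rangle=\bar\theta\langle h,w\rangle=\bar\theta\|w\|^2 .
\]
Further $(1-Q)Sh=Sh-\theta Qh=S^*(1-Q)h$. So $(1-Q)Sh$ depends only on $(1-Q)h$, and $S_1(1-Q)h:=(1-Q)Sh$ defines an operator on the dense subspace $(1-Q)\mathbb C[z]$ of $w^\perp$. It is symmetric, since $S$ is symmetric, $\theta$ is real and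
\[
\langle S_1(1-Q)g,(1-Q)h\rangle=\langle Sg,h\rangle-\theta\langle Qg,Qh\rangle .
\]
Finally $Th=Sh-\frac{i\eta}2Qh=(\theta-\tfrac{i\eta}2)Qh+S_1(1-Q)h$, which means
\[
T\subset(\theta-\tfrac{i\eta}2)I_{\mathbb Cw}\oplus S_1 .
\]
Since $S_1$ has a self-adjoint extension in a larger space, $T$ has a normal extension, and $D$ is subnormal. This proves Theorem~\ref{thm:rigid}(i). \qed

\section{Sharpness: two coupled points off the line}\label{sec:sharp}

We prove Theorem~\ref{thm:rigid}(ii). If $\deg p=2$, the space $V^\perp$ of the last section may be two-dimensional. A direct sum $D\subset Z\oplus S$, with $Z$ acting on $\mathbb C^2$ and $S$ symmetric, does not help: then $D^*$ acts on $\mathbb C[z]$ as $Z^*\oplus S$, formal normality gives $\|Zw\|=\|Z^*w\|$, so $Z$ is normal and $D$ is subnormal. We need a coupling of the two summands which is invisible in $D$ but visible in $D^*$. To get it, we let the second component act as the adjoint $S_0^*$ of a symmetric operator $S_0$ that is not essentially self-adjoint. The boundary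 form of $S_0^*$ then contributes to $D^*$, and if boundary values are tied to vectors in $\mathbb C^2$, then the first component of $D^*$ is no longer $Z^*$ but $Z'=Z^*+W$ with a skew-Hermitian matrix $W$. Formal normality requires only $\|Z'w\|=\|Zw\|$, while subnormality turns out to require that $BZB^{-1}$ be normal, where $Z-Z'=2iB$.

\subsection{The matrices}

On $\mathbb C^2$ let
\[
Z=\begin{pmatrix}i&1\\ \frac12&2i\end{pmatrix},\quad B=\begin{pmatrix}1&0\\0&2\end{pmatrix},\quad Z'=Z-2iB=\begin{pmatrix}-i&1\\ \frac12&-2i\end{pmatrix},\quad W=Z'-Z^*=\begin{pmatrix}0&\frac12\\-\frac12&0\end{pmatrix}.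
\]
The columns of $Z$ are orthogonal, as are those of $Z'$, and
\begin{equation}\label{eq:ZZ}
Z^*Z=Z'^*Z'=\operatorname{diag}(\tfrac54,5).
\end{equation}
Since $Z$ has trace $3i$ and determinant $-\frac52$, its eigenvalues are $\lambda_\pm=\frac{\pm1+3i}2$, with eigenvectors $w_\pm=(1,\lambda_\pm-i)^T=(1,\frac{\pm1+i}2)^T$. The matrix $-iW$ is Hermitian with eigenvalues $\pm\frac12$, and for $w=(1,y)^T$ one has $\langle-iWw,w\rangle=-\frac i2(y-\bar y)=\operatorname{Im}y$. Thus
\begin{equation}\label{eq:pos}
\langle-iWw_\pm,w_\pm\rangle=\tfrac12>0,\qquad \operatorname{Im}\lambda_\pm=\tfrac32>0,\qquad\lambda_+-\lambda_-=1 .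
\end{equation}

\subsection{The symmetric operator and its boundary form}

Take an indeterminate Hamburger moment problem, that is, a moment sequence with more than one representing measure on $\mathbb R$, for instance Stieltjes' log-normal one. Let $V$ be the completion of $\mathbb C[x]$ in the corresponding inner product, $S_0$ multiplication by $x$ on $\mathbb C[x]\subset V$, and $e=1$. It is classical \cite{akhiezer} that $S_0$ is symmetric with deficiency indices $(1,1)$: for every nonreal $\lambda$ the space $\ker(S_0^*-\lambda)$ is spanned by one vector $\pi_\lambda\ne0$. By von Neumann's formula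
\[
\operatorname{dom}(S_0^*)=\operatorname{dom}(\bar S_0)\dotplus\mathbb C\pi_\lambda\dotplus\mathbb C\pi_{\bar\lambda},
\]
so $E:=\operatorname{dom}(S_0^*)/\operatorname{dom}(\bar S_0)$ has the basis $[\pi_\lambda],[\pi_{\bar\lambda}]$. The form
\[
\Omega(x,y)=\langle S_0^*x,y\rangle-\langle x,S_0^*y\rangle
\]
vanishes if $x$ or $y$ is in $\operatorname{dom}(\bar S_0)$, and $\Omega(y,x)=-\overline{\Omega(x,y)}$. So $\omega:=i\,\Omega$ is a Hermitian form on $E$. We have $\omega(\pi_\lambda,\pi_{\bar\lambda})=i(\lambda-\lambda)\langle\pi_\lambda,\pi_{\bar\lambda}\rangle=0$ and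
\begin{equation}\label{eq:omega}
\omega(\pi_\lambda,\pi_\lambda)=i(\lambda-\bar\lambda)\|\pi_\lambda\|^2=-2\operatorname{Im}\lambda\,\|\pi_\lambda\|^2 .
\end{equation}
Using this also for $\bar\lambda$, we see that $\omega$ is nondegenerate of signature $(1,1)$, like $-iW$. By Sylvester's law there is a linear bijection $J:\mathbb C^2\to E$ with
\begin{equation}\label{eq:J}
\omega(Jw,Jw')=\langle-iWw,w'\rangle\qquad(w,w'\in\mathbb C^2).
\end{equation}

The whole operator is to be generated by one vector. For this we need vectors in $\operatorname{dom}(S_0^*)$ that behave like eigenvectors for $\lambda_\pm$ modulo $e$ and have the boundary values prescribed by $J$.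

\begin{lemma}\label{lem:y}
There are $c_\pm\ne0$ and $y_\pm\in\operatorname{dom}(S_0^*)$ with $(S_0^*-\lambda_\pm)y_\pm=e$ and $[y_\pm]=c_\pm Jw_\pm$.
\end{lemma}

\begin{proof}
We treat the two signs separately; let $\lambda=\lambda_\pm$. Since $\bar S_0$ is symmetric and $\lambda\notin\mathbb R$, $\bar S_0-\bar\lambda$ is bounded below. Hence $(\bar S_0-\bar\lambda)u\mapsto\langle u,e\rangle$ is a bounded functional on its range, represented by some $y^0$: that is, $\langle(\bar S_0-\bar\lambda)u,y^0\rangle=\langle u,e\rangle$ for all $u\in\operatorname{dom}(\bar S_0)$, or $(S_0^*-\lambda)y^0=e$.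

We claim that $[y^0],[\pi_\lambda]$ is a basis of $E$. Suppose $\alpha y^0+\beta\pi_\lambda\in\operatorname{dom}(\bar S_0)$. Applying $S_0^*-\lambda$, we get $\alpha e\in\operatorname{ran}(\bar S_0-\lambda)\perp\pi_{\bar\lambda}$. But $\langle e,\pi_{\bar\lambda}\rangle\ne0$: otherwise $\langle S_0^ne,\pi_{\bar\lambda}\rangle=\lambda^n\langle e,\pi_{\bar\lambda}\rangle=0$ for all $n$, and $\pi_{\bar\lambda}=0$ since the vectors $S_0^ne$ span $\mathbb C[x]$. So $\alpha=0$. Then $\beta\pi_\lambda\in\operatorname{dom}(\bar S_0)$, and $\beta=0$ because $\bar S_0$ has no nonreal eigenvalues.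

So $Jw_\pm=\alpha_1[y^0]+\alpha_2[\pi_\lambda]$. By \eqref{eq:pos}, \eqref{eq:omega} and \eqref{eq:J}, $\omega(Jw_\pm,Jw_\pm)=\frac12>0>\omega(\pi_\lambda,\pi_\lambda)$. Hence $Jw_\pm$ is not a multiple of $[\pi_\lambda]$, and $\alpha_1\ne0$. Take $y_\pm=y^0+\frac{\alpha_2}{\alpha_1}\pi_\lambda$ and $c_\pm=1/\alpha_1$.
\end{proof}

\subsection{The operator}

Put
\[
x_0=y_+-y_-,\qquad w_0=c_+w_+-c_-w_-,\qquad r=(z-\lambda_+)(z-\lambda_-).
\]
Since $S_0^*y_\pm=\lambda_\pm y_\pm+e$ and $e\in\mathbb C[x]$, all powers of $S_0^*$ are defined at $y_\pm$, and for $f\in\mathbb C[z]$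
\begin{equation}\label{eq:fS}
f(S_0^*)x_0=f(\lambda_+)y_+-f(\lambda_-)y_-+g_f(S_0)e,\qquad g_f(z)=\tfrac{f(z)-f(\lambda_+)}{z-\lambda_+}-\tfrac{f(z)-f(\lambda_-)}{z-\lambda_-}.
\end{equation}
In particular, for $f=rg$ we have $g_f=(\lambda_+-\lambda_-)g=g$ and $f(S_0^*)x_0=g(S_0)e$. On the other hand $f(Z)w_0=c_+f(\lambda_+)w_+-c_-f(\lambda_-)w_-$. As $g_f(S_0)e\in\operatorname{dom}(\bar S_0)$, Lemma~\ref{lem:y} and \eqref{eq:fS} yield
\begin{equation}\label{eq:tie}
[f(S_0^*)x_0]=J\,f(Z)w_0 .
\end{equation}
This is the promised tie between boundary values and vectors in $\mathbb C^2$. Define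
\[
\Phi(f)=f(Z)w_0\oplus f(S_0^*)x_0\in\mathbb C^2\oplus V\qquad(f\in\mathbb C[z]).
\]

\emph{$\Phi$ is injective.} Let $\Phi(f)=0$. Since $w_\pm$ are linearly independent and $c_\pm\ne0$, $f(Z)w_0=0$ implies $f(\lambda_\pm)=0$, so $f=rg$. Then $\Phi(f)=0\oplus g(S_0)e$, which vanishes only for $g=0$.

\emph{$\Phi(\mathbb C[z])$ is dense.} It contains $\Phi(r\,\mathbb C[z])=0\oplus\mathbb C[x]$, and $f(Z)w_0$ runs through all of $\mathbb C^2$.

Hence $\langle f,g\rangle:=\langle\Phi(f),\Phi(g)\rangle/\|\Phi(1)\|^2$ is an inner product on $\mathbb C[z]$ with $\|1\|=1$. The Gram--Schmidt procedure applied to $1,z,z^2,\dots$ gives $(P_n)$ with $P_0\equiv1$ and $\deg P_n=n$. Up to the constant factor in the inner product, which is irrelevant below, we may identify $f$ with $\Phi(f)$. Then $\mathcal H=\mathbb C^2\oplus V$, and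
\[
D\Phi(f)=\Phi(zf)=Zw\oplus S_0^*x\qquad\text{for }\Phi(f)=w\oplus x .
\]

\subsection{Formal normality}

Let $\Phi(f)=w\oplus x$ and $\Phi(g)=w'\oplus x'$. By \eqref{eq:tie} and \eqref{eq:J}, $i\,\Omega(x,x')=-i\langle Ww,w'\rangle$, so $-\Omega(x,x')=\langle Ww,w'\rangle$ and
\[
\langle\Phi(f),D\Phi(g)\rangle=\langle Z^*w,w'\rangle+\langle S_0^*x,x'\rangle-\Omega(x,x')=\langle Z'w,w'\rangle+\langle S_0^*x,x'\rangle .
\]
Thus $\Phi(f)\in\operatorname{dom}(D^*)$ and
\begin{equation}\label{eq:Dstar}
D^*\Phi(f)=Z'w\oplus S_0^*x .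
\end{equation}
By \eqref{eq:ZZ}, $\|D^*\Phi(f)\|=\|D\Phi(f)\|$, so $D$ is formally normal. For $f=rg$ we have $w=0$, and \eqref{eq:Dstar} gives $D^*(rg)=D(rg)=zrg$.

\subsection{Non-subnormality}

Suppose $N$ is a normal extension of $D$ in $\mathcal K\supset\mathcal H$. By Lemma~\ref{lem:subnormal}(b) and \eqref{eq:Dstar}, for $\Phi(f)=w\oplus x$,
\[
(N^*-N)\Phi(f)=(D^*-D)\Phi(f)=(Z'-Z)w\oplus0=-2iBw\oplus0 .
\]
Since $\Phi(f)\in\operatorname{dom}(N^2)$, we may interchange $N$ and $N^*$ and get
\[
N(N^*-N)\Phi(f)=(N^*-N)N\Phi(f)=(N^*-N)\Phi(zf).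
\]
The first component of $\Phi(zf)$ is $Zw$, so this says $N(Bw\oplus0)=BZw\oplus0$, for all $w\in\mathbb C^2$. Hence $Bw_\pm\oplus0$ are eigenvectors of the normal operator $N$ for the distinct eigenvalues $\lambda_\pm$, and they must be orthogonal. But $Bw_\pm=(1,\pm1+i)^T$ and
\[
\langle Bw_+,Bw_-\rangle=1+(1+i)\overline{(-1+i)}=1-(1+i)^2=1-2i\ne0,
\]
a contradiction. So $D$ is not subnormal, and Theorem~\ref{thm:rigid} is proved. \qed

\begin{remark}
This example behaves differently from those in Theorem~\ref{thm:powers}. Iterating $D^*(rf)=zrf$ gives $\langle rf,z^kg\rangle=\langle z^krf,g\rangle$, so here $r\,\mathbb C[z]\subset\operatorname{dom}((D^k)^*)$ for every $k$.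
\end{remark}

\begin{thebibliography}{9}
\bibitem{akhiezer} Akhiezer, \emph{The Classical Moment Problem}.
\bibitem{source} \emph{Orthogonal Polynomials: Interaction Between Orthogonality In $L^{2}$-Spaces And Orthogonality In Reproducing Kernel Spaces}, \url{http://mediatum.ub.tum.de/doc/609229/document.pdf}.
\end{thebibliography}

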